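# The limit of $(g_n/n!)^{1/n}$ for minor-closed classes of graphs

## 1. Covers by sets of exactly $n$ vertices

All graphs are simple, and a graph with $n$ vertices normally has vertex set $[n]=\{1,\dots,n\}$. For a set $W$ of vertices, $G[W]$ is the induced subgraph on $W$. Everything below turns on one construction.

**Definition (cover).** Let $G$ be a graph with $N$ vertices and let $n,k\ge1$. A *$(k,n)$-cover* of $G$ is a sequence $V_1,\dots,V_k$ of subsets of $V(G)$, repetitions allowed, such that each $V_i$ has **exactly** $n$ elements, $\bigcup_i V_i=V(G)$, and every edge of $G$ has both ends in some $V_i$. Its *total size* is $M=kn$, and $M-N\ge0$ is its *overlap*.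

For example, let $G$ be the 4-cycle with edges $12,23,34,41$. The sets $\{1,2,3\}$ and $\{3,4,1\}$ form a $(2,3)$-cover with total size $6$ and overlap $2$. The sets $\{1,2\},\{3,4\}$ do not form a cover, because the edge $23$ lies in neither.

A second example is the path with vertices $1,2,\dots,N$ in order, where $N=k(n-1)+1$ and $n\ge2$. Take $k$ intervals of $n$ consecutive vertices, each sharing one vertex with the next. This is a $(k,n)$-cover with overlap $k-1$, roughly a fraction $1/n$ of $N$.

A cover lets us rebuild $G$ from small graphs: if we know the sets $V_i$ and the graphs $G[V_i]$, we know all edges of $G$, since $E(G)=\bigcup_iE(G[V_i])$. If $G$ belongs to a class closed under induced subgraphs, then the number of such $G$ on $N$ vertices is controlled by the number of members of the class on *exactly* $n$ vertices. The price is the number of ways to place the $V_i$, and this price is small when the overlap is small. We use this to show that a certain limit exists.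

## 2. Growth constants, minor-closed classes, and the theorems

A graph $H$ is a *minor* of $G$ if it can be obtained from $G$ by deleting vertices, deleting edges and contracting edges (loops and parallel edges are dropped). A class $\mathcal G$ of labelled graphs is *minor-closed* if it is closed under isomorphism and under taking minors. Let $g_n$ be the number of graphs in $\mathcal G$ with $n$ vertices. The *growth constant* is
$$\gamma(\mathcal G)=\limsup_{n\to\infty}\Bigl(\frac{g_n}{n!}\Bigr)^{1/n}\in[0,\infty],$$
which is the inverse of the radius of convergence of $\sum_{n\ge 0} g_nz^n/n!$. The paper "Growth constants of minor-closed classes of graphs" poses a conjecture: for every minor-closed class the limsup is a limit. In plain words, can the exponential growth rate of $g_n/n!$ oscillate with $n$? It cannot.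

**Theorem 1.** For every minor-closed class, $\lim_n(g_n/n!)^{1/n}$ exists in $[0,\infty]$. It is finite unless the class consists of all graphs.

The proof uses only two features of a proper minor-closed class, and we isolate them.

**Definition (hereditary).** A class $\mathcal C$ of graphs is *hereditary* if it is closed under isomorphism and under induced subgraphs.

Every minor-closed class is hereditary. The class of complete graphs is hereditary but not minor-closed.

**Definition (separator property).** Let $c\ge1$ and $0\le\beta<1$. The class $\mathcal C$ has property $\mathrm{Sep}(c,\beta)$ if every $G\in\mathcal C$ with $n\ge1$ vertices has a partition $V(G)=A\sqcup S\sqcup B$ with no edge between $A$ and $B$, with $|A|,|B|\le 2n/3$, and with $|S|\le cn^\beta$.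

*Forests have $\mathrm{Sep}(1,0)$.* A tree with $n$ vertices has a vertex whose removal leaves components with at most $n/2$ vertices each, and the same holds for a forest (use such a vertex of a largest tree). Let $S$ consist of this vertex. If some component of the rest has at least $n/3$ vertices, let $A$ be that component; then $|A|\le n/2$ and $|B|\le n-1-n/3<2n/3$. Otherwise all components have fewer than $n/3$ vertices. Add components to $A$ until $|A|\ge n/3$ for the first time; then $|A|<2n/3$ and $|B|<2n/3$. (If the components together have fewer than $n/3$ vertices, then $n-1<n/3$, so $n=1$ and $A=B=\emptyset$ works.)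

*Complete graphs have no such property.* In $K_n$ one of $A,B$ must be empty, so $|S|\ge n/3$, which exceeds $cn^\beta$ for large $n$.

Write $u_n$ for the number of isomorphism types of $n$-vertex graphs in the class.

**Theorem 2.** Let $\mathcal C$ be hereditary with $\mathrm{Sep}(c,\beta)$, $\beta<1$. Then $\gamma=\lim(g_n/n!)^{1/n}$ and $\gamma'=\lim u_n^{1/n}$ exist in $[0,\infty)$. If $0<\beta<1$, there is a constant $C$ with
$$\frac{g_n}{n!}\ge\gamma^ne^{-Cn^\beta\log n},\qquad u_n\ge\gamma'^{\,n}e^{-Cn^\beta\log n}\qquad(n\ge2).$$
In particular $g_n\ge n!\,\gamma^ne^{-C\sqrt n\log n}$ for every proper minor-closed class.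

**Theorem 3.** "Minor-closed" cannot be weakened to "subgraph-closed": there is a class closed under isomorphism and taking subgraphs with $\liminf(g_n/n!)^{1/n}=e$ and $\limsup(g_n/n!)^{1/n}=\infty$.

The one external result used for Theorems 1 and 2 is a separator theorem.

**Alon–Seymour–Thomas** (*A separator theorem for nonplanar graphs*, J. Amer. Math. Soc. 3 (1990) 801–808). An $n$-vertex graph with no $K_h$ minor has a vertex partition $A,S,B$ with no $A$–$B$ edge, $|A|,|B|\le2n/3$ and $|S|\le h^{3/2}n^{1/2}$.

**Theorem 1 follows from the first assertion of Theorem 2.** Let $\mathcal G$ be minor-closed. If $\mathcal G$ contains every $K_h$, it contains every graph, since a graph with $h$ vertices is a subgraph of $K_h$. Then $g_n=2^{\binom n2}$, and $(g_n/n!)^{1/n}\ge2^{(n-1)/2}/n\to\infty$. Otherwise some $K_h$ is not in $\mathcal G$, so no member of $\mathcal G$ has a $K_h$ minor, and $\mathcal G$ is hereditary with $\mathrm{Sep}(h^{3/2},1/2)$. If you care only about Theorem 1, read everything below with $\beta=1/2$ and $c=h^{3/2}$.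

## 3. Edgeless graphs, linear forests, forests

Recall Stirling's formula in the form $(n!)^{1/n}\sim n/e$.

*Finitely many sizes.* If the class has no graph with more than $5$ vertices, then $g_n=0$ for $n\ge6$ and the limit is $0$.

*Edgeless graphs.* Here $g_n=1$, and $(1/n!)^{1/n}\to0$.

*Linear forests* (each component is a path, possibly a single vertex). There is one path on one given vertex and there are $m!/2$ on $m\ge2$ given vertices, so the exponential generating function is
$$\exp\Bigl(z+\sum_{m\ge2}\tfrac12z^m\Bigr)=\exp\Bigl(z+\frac{z^2}{2(1-z)}\Bigr).$$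
Its radius of convergence is $1$, so the limsup is $1$. Paths alone give $g_n\ge n!/2$ for $n\ge2$, so the liminf is at least $1$. The limit is $1$.

*Forests.* By Cayley's formula there are $n^{n-2}$ trees on $[n]$. A rooted forest on $[n]$ becomes a tree on $\{0,1,\dots,n\}$ when we join $0$ to all the roots, and this is a bijection, so there are $(n+1)^{n-1}$ rooted forests. Hence $n^{n-2}\le g_n\le(n+1)^{n-1}$, and $(g_n/n!)^{1/n}\to e$. We use this again in Section 9.

In the last two examples a formula or two matching bounds settled the matter. For a general class we need an inequality between different $g_n$. The natural first thought is to put two members of the class side by side and get $g_{m+n}$ bounded *below* in terms of $g_m,g_n$. But a minor-closed class need not be closed under disjoint union. For instance, the graphs with at most one cycle form a minor-closed class, because deletion and contraction never increase the quantity $|E|-|V|+(\text{number of components})$. This class contains the triangle, but it does not contain two disjoint triangles. We can always take graphs in the class apart, however, so we look for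 *upper* bounds on $g_N$ in terms of $g_n$ with $n<N$.

From now until the end of Section 8, $\mathcal C$ is hereditary with $\mathrm{Sep}(c,\beta)$. Let $a_n$ denote either $g_n/n!$ for all $n$, or $u_n$ for all $n$. Both choices obey the same arguments. Put
$$f(n)=\frac1n\log a_n\in[-\infty,\infty)\quad(n\ge1),\qquad \log0=-\infty,\qquad f^+=\max(f,0).$$
We want to show that $\lim f(n)$ exists in $[-\infty,\infty)$.

## 4. The price of a cover: counting surjections

**Lemma 2 (gluing).** Let $1\le n\le N$, $k\ge1$ and $M=kn\ge N$. Suppose every $G\in\mathcal C$ with $N$ vertices has a $(k,n)$-cover. Then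
$$a_N\le\binom MN N^{M-N}a_n^k. \tag{1}$$

**Step 1: count surjections.** The number of surjections from an $M$-set onto an $N$-set is at most $\binom MN N!\,N^{M-N}$. Indeed, given a surjection, pick one preimage of each point. This is a set of $N$ elements on which the map is a bijection. So every surjection arises by choosing $N$ elements, choosing a bijection on them, and mapping the other $M-N$ elements arbitrarily.

**Step 2: the labelled case.** A graph $G\in\mathcal C$ on $[N]$ is determined by $(V_1,\dots,V_k)$ and the graphs $G[V_i]$. Each $G[V_i]$ lies in $\mathcal C$, so there are $g_n$ possibilities for it once $V_i$ is known. Hence $g_N\le\tau g_n^k$, where $\tau$ is the number of $k$-tuples of $n$-subsets covering $[N]$.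

To bound $\tau$, assign to each such tuple all maps $\varphi:[k]\times[n]\to[N]$ such that $\varphi(i,\cdot)$ is a bijection from $[n]$ onto $V_i$ for every $i$. There are $(n!)^k$ of these, and each is a surjection. The tuple can be read off from $\varphi$, so distinct tuples get disjoint sets of surjections. By Step 1, $\tau(n!)^k\le\binom MN N!N^{M-N}$. Therefore
$$\frac{g_N}{N!}\le\frac{\tau}{N!}\,g_n^k\le\binom MN N^{M-N}\Bigl(\frac{g_n}{n!}\Bigr)^k .$$

**Step 3: the unlabelled case.** Fix a representative on $[n]$ of each isomorphism type with $n$ vertices in $\mathcal C$. Given $G$ and its cover, let $R_i$ be the representative of $G[V_i]$ and choose isomorphisms $R_i\to G[V_i]$. Together they define a surjection $\varphi:[k]\times[n]\to V(G)$.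

The representatives $(R_1,\dots,R_k)$ and the partition of $[k]\times[n]$ into the $N$ fibers of $\varphi$ determine $G$ up to isomorphism. Take the fibers as vertices, and join two fibers if for some $i$ there is an edge $ab$ of $R_i$ with $(i,a)$ in one fiber and $(i,b)$ in the other. Since every edge of $G$ lies in some $V_i$, the map $\varphi$ induces an isomorphism from this graph to $G$. There are at most $u_n^k$ choices of representatives. A partition of an $M$-set into $N$ nonempty classes comes from $N!$ surjections, so by Step 1 there are at most $\binom MN N^{M-N}$ partitions. $\square$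

**Reading the price.** Since $\binom MN=\binom M{M-N}\le M^{M-N}$, the logarithm of the factor in (1) is at most $(M-N)(\log M+\log N)$. If the overlap is $M-N\le\delta N$ with $\delta\le1$, and $N\ge2$, then $M\le2N\le N^2$ and the price *per vertex* is at most $3\delta\log N$. Two features matter later. The price depends only on the overlap. And it contains $\log N$, so it is small only if $N$ is not too large in terms of $\delta$.

## 5. Cutting once along a separator: the sizes are not ours to choose

The obvious move is to take $A,S,B$ from $\mathrm{Sep}(c,\beta)$ and use the two sets $A\cup S$ and $B\cup S$. They cover all vertices and all edges, and their overlap is $|S|\le cN^\beta$, which is small. (Deleting $S$ and recording its edges naively would cost up to $|S|N$ bits, far too much. Keeping $S$ on both sides costs only the overlap.) Let $n_1=|A\cup S|$ and $n_2=|B\cup S|$. The proof of Lemma 2 works equally for two sets of sizes $n_1,n_2$. Summing over the at most $N^2$ possible pairs gives, for large $N$,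
$$Nf(N)\le\max_{(n_1,n_2)}\bigl\{n_1f(n_1)+n_2f(n_2)\bigr\}+\mathrm{O}(N^\beta\log N)+2\log N, \tag{2}$$
where the maximum is over $N/3\le n_i\le\frac34N$ and $N\le n_1+n_2\le N+cN^\beta$.

The graph decides which pair $(n_1,n_2)$ occurs, so (2) compares $f(N)$ with the *best* value of $f$ in a range. To prove convergence we need to compare $f(N)$ with $f(n)$ for a *prescribed* $n$, in particular for an $n$ where $f$ is near its liminf. Inequality (2) cannot do this. Consider the sequence with $f(n)=0$ if $n$ is a power of $10$ and $f(n)=1$ otherwise. For $N\ge36$ there are at least $11$ integers $n_1\in[N/3,2N/3]$. This interval contains at most one power of $10$, so at most two of these $n_1$ make $n_1$ or $n_2=N-n_1$ a power of $10$. Choosing another $n_1$ gives $n_1f(n_1)+n_2f(n_2)=N\ge Nf(N)$. So (2) holds with no error term, and $f$ does not converge.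

What gets past this point is the combination of two remarks.

* Cut further, into pieces of size at most $r$ with $r$ much smaller than $n$. Small pieces can be *packed* into groups whose sizes are at most $n$ and, with one exception, more than $n-r$.
* Enlarging a set $V_i$ by arbitrary vertices of $G$ keeps the cover property. It only increases the overlap, and Lemma 2 charges only for overlap. So each group can be *padded* to exactly $n$ vertices.

## 6. Division into pieces of size at most $r$

This section produces the small pieces, with total overlap a small fraction of $N$.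

**Lemma 1 (division).** There are $K,r_0$ depending only on $c,\beta$ such that for every $r\ge r_0$ and every $G\in\mathcal C$ with $N\ge1$ vertices there are $W_1,\dots,W_q\subseteq V(G)$ with $|W_i|\le r$, with $\bigcup W_i=V(G)$, with every edge of $G$ inside some $W_i$, and with
$$\sum|W_i|\le N+KNr^{\beta-1}.$$

The heuristic: cut recursively until pieces have size at most $r$. At the bottom there are about $N/r$ pieces, each bounded by separators of size about $r^\beta$, for a total of $Nr^{\beta-1}$. Higher levels contribute geometrically less. Call $\sum|W_i|-N$ the *excess*. If we try induction with the hypothesis "excess $\le KNr^{\beta-1}$", one cut with $|S|=s$ gives $s+K(N+s)r^{\beta-1}$, which is too large by $s+Ksr^{\beta-1}$. So we prove something stronger, with a negative term $-DN^\beta$. Because $x\mapsto x^\beta$ is strictly subadditive for $\beta<1$, this term grows in absolute value at each cut, and the growth pays for $s$.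

**Step 1: constants.** Let
$$1+\kappa=(4/3)^{1-\beta},\qquad D=\frac{2c}\kappa,\qquad K=3D,$$
and choose $r_0$ so that $cr^{\beta-1}\le\frac1{12}$ and $Kr^{\beta-1}\le1$ for all $r\ge r_0$. This is possible since $\beta<1$.

**Step 2: the inductive claim.** If $N\le r$, take the single set $V(G)$; its excess is $0$. This settles the lemma for $N<r/3$. For $N\ge r/3$ we prove, by induction on $N$, that there is a family as required with
$$\sum|W_i|-N\le KNr^{\beta-1}-DN^\beta. \tag{3}$$

**Step 3: base, $r/3\le N\le r$.** The single set $V(G)$ has excess $0$. The right side of (3) is nonnegative, since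
$$K\Bigl(\frac Nr\Bigr)^{1-\beta}\ge K\Bigl(\frac13\Bigr)^{1-\beta}\ge\frac K3=D,$$
and multiplying by $N^\beta$ gives $KNr^{\beta-1}\ge DN^\beta$.

**Step 4: one cut, $N>r$.** Take $A,S,B$ from $\mathrm{Sep}(c,\beta)$ and put $s=|S|$, $n_1=|A\cup S|$, $n_2=|B\cup S|$. Since $N>r\ge r_0$, we have $s\le cN^\beta=cN^{\beta-1}N\le N/12$. Hence
$$n_1+n_2=N+s,\qquad n_i\le\tfrac23N+\tfrac1{12}N=\tfrac34N,\qquad n_i\ge N-\tfrac23N=\tfrac N3>\tfrac r3 .$$
The lower bound holds because $A\cup S$ is the complement of $B$ and $B\cup S$ is the complement of $A$. So the induction hypothesis applies to $G[A\cup S]$ and $G[B\cup S]$, both in $\mathcal C$. Take the union of the two families. It covers all vertices, and it covers all edges because no edge joins $A$ to $B$.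

**Step 5: the accounting.** The excess of the union is the sum of the two excesses plus $n_1+n_2-N=s$, so it is at most
$$s+K(N+s)r^{\beta-1}-D(n_1^\beta+n_2^\beta).$$
Since $\beta-1<0$ and $n_i\le\frac34N$, we have $n_i^\beta=n_i\,n_i^{\beta-1}\ge n_i(\frac34N)^{\beta-1}$. With $n_1+n_2\ge N$ this gives
$$n_1^\beta+n_2^\beta\ge N\bigl(\tfrac34N\bigr)^{\beta-1}=(1+\kappa)N^\beta .$$
Also $s+Ksr^{\beta-1}=s(1+Kr^{\beta-1})\le2s\le2cN^\beta=D\kappa N^\beta$. The excess is therefore at most $KNr^{\beta-1}+D\kappa N^\beta-D(1+\kappa)N^\beta=KNr^{\beta-1}-DN^\beta$, which is (3). $\square$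

## 7. Packing, padding, and the limit

Put
$$\theta=\frac{1-\beta}2\in(0,\tfrac12],\qquad K_1=K+9,\qquad \delta_n=K_1n^{-\theta},\qquad \eta_n=12\,\delta_n\log n .$$

**Proposition 3.** There is $n_*$ such that for all $n\ge n_*$ and all $N$ with $n^2\le N\le n^4$,
$$f(N)\le f(n)+\eta_n\bigl(1+f^+(n)\bigr). \tag{4}$$

Here $n$ is arbitrary, which is what (2) lacked. The upper limit $N\le n^4$ keeps $\log N\le4\log n$, so that the price $3\delta_n\log N$ of Section 4 is small.

**Step 1: choice of $r$.** Let $r=\lceil\sqrt n\,\rceil$, so $\sqrt n\le r\le2\sqrt n$. Choose $n_*\ge16$ so that $n\ge n_*$ implies $r\ge r_0$ and $\delta_n\le1$. Since $\sqrt n\ge4$, also $r\le\sqrt n+1\le n/2$. If $\mathcal C$ has no graph with $N$ vertices, then $f(N)=-\infty$ and (4) holds. Otherwise let $G\in\mathcal C$ have $N$ vertices.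

**Step 2: packing.** Take $W_1,\dots,W_q$ from Lemma 1 and put $T=\sum|W_i|\le N(1+Kr^{\beta-1})$, where $Kr^{\beta-1}\le1$. Form groups of consecutive $W_i$'s greedily, closing the current group when adding the next set would make the sum of its sizes exceed $n$. Every group has size-sum at most $n$. Every group but the last has size-sum greater than $n-r$, because the next set has size at most $r$. So the number $k'$ of groups satisfies $(k'-1)(n-r)\le T$. Since $r/n\le\frac12$, we have $\frac n{n-r}=\frac1{1-r/n}\le1+\frac{2r}n$, and so
$$k'n\le T\Bigl(1+\frac{2r}n\Bigr)+n\le N\Bigl(1+Kr^{\beta-1}+\frac{4r}n+\frac nN\Bigr).$$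
The second inequality uses $(1+Kr^{\beta-1})\frac{2r}n\le\frac{4r}n$. Now $r\ge\sqrt n$ gives $r^{\beta-1}\le n^{-\theta}$, while $\frac{4r}n\le8n^{-1/2}$ and $\frac nN\le n^{-1}$. Since $\theta\le\frac12$,
$$k'n\le N\bigl(1+Kn^{-\theta}+8n^{-1/2}+n^{-1}\bigr)\le(1+\delta_n)N .$$

**Step 3: padding.** The union of the sets in one group has at most $n\le N$ vertices. Add arbitrary further vertices of $G$ to make it exactly $n$ vertices. Put
$$k=\Bigl\lfloor\frac{(1+\delta_n)N}n\Bigr\rfloor .$$
By Step 2, $k\ge k'$. Repeat some of the padded sets so that there are exactly $k$ of them. They form a $(k,n)$-cover of $G$: each edge lies in some $W_i$, hence in the set of its group. With $M=kn$ we have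
$$N\le M\le(1+\delta_n)N\le2N,$$
the first inequality because $k$ sets of size $n$ cover $N$ vertices.

**Step 4: applying the gluing lemma.** The number $k$ does not depend on $G$, so Lemma 2 applies. We have $\binom MN=\binom M{M-N}\le(2N)^{M-N}\le N^{2(M-N)}$, and $M-N\le\delta_nN$, and $\log N\le4\log n$. Hence
$$\log a_N\le3(M-N)\log N+k\log a_n\le3\delta_nN\cdot4\log n+kn\,f(n)=\eta_nN+kn\,f(n).$$
Divide by $N$. Since $1\le kn/N\le1+\delta_n$, we get $\frac{kn}Nf(n)\le f(n)+\delta_nf^+(n)$: for $f(n)<0$ use the lower bound on $kn/N$, for $f(n)\ge0$ the upper bound. As $\delta_n\le\eta_n$, (4) follows. $\square$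

**Existence of the limit.** Proposition 3 reaches only up to $n^4$. To reach all large $N$ we climb the scales $n,n^2,n^4,n^8,\dots$ and sum the errors.

**Step 5: the errors are summable.** Let $n\ge n_*$ and $m_i=n^{2^i}$ for $i\ge0$. With $x=n^{-\theta}$ and $\sum_i2^ix^{2^i}\le\sum_{m\ge1}mx^m=x/(1-x)^2$,
$$\sigma_n:=\sum_{i\ge0}\eta_{m_i}=12K_1\log n\sum_{i\ge0}2^in^{-\theta2^i}\le\frac{12K_1n^{-\theta}\log n}{(1-n^{-\theta})^2}\xrightarrow[n\to\infty]{}0 .$$

**Step 6: $f^+$ stays under control.** Apply (4) with $m_i$ and $N=m_{i+1}=m_i^2$. The right side of (4) is at most $f^+(m_i)+\eta_{m_i}(1+f^+(m_i))$, which is nonnegative, so it also bounds $f^+(m_{i+1})$. Adding $1$,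
$$1+f^+(m_{i+1})\le(1+\eta_{m_i})\bigl(1+f^+(m_i)\bigr).$$
Since $\prod(1+\eta_{m_i})\le e^{\sigma_n}$, we get $1+f^+(m_i)\le e^{\sigma_n}(1+f^+(n))$ for all $i$.

**Step 7: from $n$ to every $N\ge n^2$.** Let $N\ge n^2$ and choose $j\ge1$ with $m_j\le N<m_{j+1}$, that is, $m_{j-1}^2\le N<m_{j-1}^4$. Apply (4) along $n=m_0\to m_1\to\dots\to m_{j-1}\to N$. The errors add up to at most $\sum_i\eta_{m_i}(1+f^+(m_i))$, so by Step 6
$$f(N)\le f(n)+\sigma_ne^{\sigma_n}\bigl(1+f^+(n)\bigr)\qquad\text{for all }n\ge n_*,\ N\ge n^2. \tag{5}$$

**Step 8: conclusion.** With $n=n_*$ fixed, (5) bounds $f(N)$ above for all $N\ge n_*^2$. The finitely many other values are less than $\infty$. So there is a finite $F$ with $f^+\le F$. Now fix any $n\ge n_*$ and let $N\to\infty$ in (5):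
$$\limsup_{N\to\infty}f(N)\le f(n)+\sigma_ne^{\sigma_n}(1+F).$$
Take the liminf over $n$. Since $\sigma_n\to0$, we get $\limsup f\le\liminf f$. Hence $\lim f(n)$ exists in $[-\infty,\infty)$, and $\lim a_n^{1/n}=\lim e^{f(n)}$ exists in $[0,\infty)$. This proves the first assertion of Theorem 2 and, by Section 2, Theorem 1. $\blacksquare$

The finiteness of $\gamma$ for proper minor-closed classes, a theorem of Norine, Seymour, Thomas and Wollan, was not assumed. It came out in Step 8.

## 8. Halving exactly: the lower bound $\gamma^ne^{-Cn^\beta\log n}$

Let $0<\beta<1$. Since the limit is now known to exist, it is enough to compare $f(n)$ with $f$ along *one* sequence tending to infinity. So we can choose a cheaper recursion, from $n$ to slightly less than $2n$, with covers by just two sets. For both sets to have at most $n$ vertices, we need to cut near the exact middle, and $\mathrm{Sep}$ promises only a $\frac13$–$\frac23$ balance. The next lemma cuts at any prescribed point, at the price of a constant factor in $|S|$.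

**Lemma 4.** Let $c_1=c/(1-(2/3)^\beta)$. For every $G\in\mathcal C$ with $N\ge0$ vertices and every integer $0\le t\le N$ there is a partition $V(G)=A\sqcup S\sqcup B$ with no $A$–$B$ edge, $|S|\le c_1N^\beta$ and $|A|\le t\le|A|+|S|$.

**Proof.** Induction on $N$; for $N=0$ all parts are empty. Let $N\ge1$ and let $A_0,S_0,B_0$ be the partition from $\mathrm{Sep}(c,\beta)$. The target $t$ falls in one of three places.

* If $|A_0|\le t\le|A_0|+|S_0|$, use this partition.
* If $t<|A_0|$, apply induction to $G[A_0]$ with target $t$, obtaining $A',S',B'$. Take $A=A'$, $S=S'\cup S_0$, $B=B'\cup B_0$. There is no edge from $A'$ to $B'$, and none from $A'\subseteq A_0$ to $B_0$. Also $|A|\le t\le|A'|+|S'|\le|A|+|S|$.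
* If $t>|A_0|+|S_0|$, apply induction to $G[B_0]$ with target $t'=t-|A_0|-|S_0|\in[1,|B_0|]$, obtaining $A',S',B'$. Take $A=A_0\cup A'$, $S=S_0\cup S'$, $B=B'$. There is no edge from $A_0$ to $B'\subseteq B_0$, and none from $A'$ to $B'$. Also $|A|\le|A_0|+t'\le t$ and $|A|+|S|\ge|A_0|+|S_0|+t'=t$.

In the first case $|S|\le cN^\beta\le c_1N^\beta$. In the others the induction was applied to a graph with at most $2N/3<N$ vertices, so $|S|\le cN^\beta+c_1(2N/3)^\beta=c_1N^\beta$ by the choice of $c_1$. $\square$

The hypothesis $\beta>0$ is used here: it makes $c_1$ finite.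

**Step 1: reduction to a finite limit.** Let $\lambda=\lim f$. If $\lambda=-\infty$, then $\lim a_n^{1/n}=0$ and there is nothing to prove. Let $\lambda$ be finite. Then $a_n>0$ for all $n$: heredity gives $a_n=0\Rightarrow a_m=0$ for all $m\ge n$, which would force $\lambda=-\infty$.

**Step 2: a two-set cover.** Let $c_2=2^\beta c_1\ge1$, $b=\lceil c_2n^\beta\rceil$ and $N=2n-2b$, with $n$ large enough that $N\ge\frac32n$. Given $G\in\mathcal C$ on $N$ vertices, apply Lemma 4 with $t=N/2=n-b$. Since $N\le2n$, we have $|S|\le c_1N^\beta\le c_2n^\beta\le b$. From $|A|\le t$ and $|A|\ge t-|S|$,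
$$|A\cup S|\le t+|S|\le n,\qquad|B\cup S|=N-|A|\le N-t+|S|\le n .$$
Pad both sets to exactly $n$ vertices (possible as $n\le N$). This is a $(2,n)$-cover with $M=2n$ and $M-N=2b$. Lemma 2 gives
$$a_N\le\binom{2n}{2b}N^{2b}a_n^2\le(2n)^{4b}a_n^2 .$$

**Step 3: one step of the recursion.** Taking logarithms and dividing by $N$,
$$f(N)\le\frac{2n}Nf(n)+\frac{4b\log(2n)}N .$$
As $c_2n^\beta\ge1$, we have $b\le2c_2n^\beta$. With $N\ge\frac32n$ this gives $0\le\frac{2n}N-1=\frac{2b}N\le3c_2n^{\beta-1}$, and, for $n\ge3$, $\frac{4b\log(2n)}N\le\frac{16}3c_2n^{\beta-1}\cdot2\log n\le11c_2n^{\beta-1}\log n$. Since $f^+\le F$, we have $\frac{2n}Nf(n)\le f(n)+\frac{2b}NF$, and hence for some $n_1\ge3$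
$$f(2n-2b)\le f(n)+C_1n^{\beta-1}\log n\qquad(n\ge n_1),\qquad C_1=c_2(3F+11). \tag{6}$$

**Step 4: iterate.** Increase $n_1$ so that $x^{\beta-1}\log x$ is decreasing for $x\ge n_1$ (it is for $x\ge e^{1/(1-\beta)}$). For $n\ge n_1$ put $p_0=n$ and $p_{i+1}=2p_i-2\lceil c_2p_i^\beta\rceil\ge\frac32p_i$. Then $p_i\ge(3/2)^in$, so
$$\sum_ip_i^{\beta-1}\log p_i\le\sum_i\bigl((3/2)^in\bigr)^{\beta-1}(\log n+i)\le C_2n^{\beta-1}\log n,\qquad C_2=\sum_{i\ge0}(1+i)(2/3)^{(1-\beta)i},$$
where we used $\log((3/2)^in)\le\log n+i\le(1+i)\log n$ for $n\ge3$. Summing (6) along the sequence, $f(p_j)\le f(n)+C_1C_2n^{\beta-1}\log n$ for every $j$. Since $p_j\to\infty$, Section 7 gives $f(p_j)\to\lambda$, and so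
$$\lambda\le f(n)+C_1C_2n^{\beta-1}\log n,\qquad\text{that is,}\qquad a_n\ge e^{\lambda n}e^{-C_1C_2n^\beta\log n}\qquad(n\ge n_1).$$

**Step 5: small $n$.** For the finitely many $n$ with $2\le n<n_1$ we have $a_n>0$ and $n^\beta\log n>0$, so increasing the constant covers all $n\ge2$. Use the larger of the constants for the two choices of $a_n$. With $\beta=\frac12$ this gives the statement for proper minor-closed classes. Theorem 2 is proved. $\blacksquare$

## 9. A subgraph-closed class whose rate oscillates

We prove Theorem 3. The *girth* of a graph is the length of its shortest cycle; a forest has girth $\infty$. A 5-cycle has girth $5$. Taking subgraphs never decreases the girth. The idea is to alternate between sizes where the class contains a great many graphs of large girth and sizes where the girth condition leaves only forests. First we need many graphs of large girth.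

**Claim.** For each fixed integer $g\ge3$, the number $h_n^{(g)}$ of labelled $n$-vertex graphs of girth $>g$ satisfies $(h_n^{(g)}/n!)^{1/n}\to\infty$.

**Step 1: the construction.** Let $n\ge12\cdot2^g$. Start with any of the $n!/2$ Hamiltonian paths on $[n]$ and perform $\lfloor n/4\rfloor$ steps. In each step take the smallest vertex $v$ not yet incident to an added chord, and join it by a chord to a vertex $w$, also not yet incident to a chord, at distance $\ge g$ from $v$ in the current graph. Each vertex gets at most one chord, so degrees stay at most $3$. The new chord is not already an edge, and any new cycle consists of the chord and a path of length at least $g$, so it has length at least $g+1$. The final graph has girth $>g$.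

**Step 2: many choices at each step.** Before each step at most $2(\lfloor n/4\rfloor-1)\le n/2$ vertices are incident to a chord, so at least $n/2$ are not. Since degrees are at most $3$, the number of vertices within distance $g-1$ of $v$, including $v$, is at most
$$1+3+3\cdot2+\dots+3\cdot2^{g-2}\le3\cdot2^g\le\frac n4 .$$
So there are at least $n/4$ choices of $w$.

**Step 3: how often each graph arises.** The path and the set of chords determine the sequence of choices: the first $v$ is the vertex $1$, its only chord gives the first $w$, then the smallest remaining vertex is the next $v$, and so on. Hence at least $\frac{n!}2(n/4)^{\lfloor n/4\rfloor}$ pairs (path, chord set) arise. Given the final graph and the path, the chords are the remaining edges. A graph of maximum degree at most $3$ contains at most $n3^n$ Hamiltonian paths (choose the start, then at most $3$ continuations each time), so each graph arises at most $n3^n$ times. Therefore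
$$\frac{h_n^{(g)}}{n!}\ge\frac{(n/4)^{\lfloor n/4\rfloor}}{2n3^n}.$$
The $n$-th root of the right side is at least $(n/4)^{1/4-1/n}(2n)^{-1/n}/3$, which tends to $\infty$. $\square$

**Step 4: the class.** Let $n_0=2$. Given $n_{i-1}$, use the claim with $g=n_{i-1}^2\ge4$ to choose $n_i>n_{i-1}^2$ with $h^{(n_{i-1}^2)}_{n_i}\ge n_i!\,i^{\,n_i}$. Let
$$\mathcal C=\{\text{forests}\}\cup\bigcup_{i\ge1}\bigl\{G:\ |V(G)|\le n_i,\ \mathrm{girth}(G)>n_{i-1}^2\bigr\}.$$
Each of these sets is closed under isomorphism and subgraphs, since passing to a subgraph does not increase the number of vertices and does not decrease the girth. So $\mathcal C$ is too.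

**Step 5: the limsup.** For $n=n_i$ the class contains all $n$-vertex graphs of girth $>n_{i-1}^2$, so $(g_n/n!)^{1/n}\ge i$. The limsup is $\infty$.

**Step 6: the liminf.** Let $n=n_{i-1}^2$ with $i\ge2$, and let $G\in\mathcal C$ have $n$ vertices. Suppose $G$ lies in the $j$-th set of the union. Then $n_j\ge n=n_{i-1}^2>n_{i-1}$, so $j\ge i$, and the girth of $G$ exceeds $n_{j-1}^2\ge n_{i-1}^2=n$. A cycle in an $n$-vertex graph has length at most $n$, so $G$ is a forest. Thus the $n$-vertex members of $\mathcal C$ are exactly the forests, and $n^{n-2}\le g_n\le(n+1)^{n-1}$ by Section 3. Along these $n$ we have $(g_n/n!)^{1/n}\to e$. On the other hand, $\mathcal C$ contains all trees, so $g_n\ge n^{n-2}$ for every $n$ and the liminf is at least $e$. Hence the liminf is $e$. $\blacksquare$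

This class is hereditary, so by Theorem 2 it cannot have $\mathrm{Sep}(c,\beta)$ for any $c\ge1$ and any $\beta<1$.
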